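# A space with a clopen base that has more maps to the interval than to the Cantor set

All spaces are Tychonoff. We write $\mathbf I=[0,1]$, $\mathbf D=\{0,1\}$ with the discrete topology, and $\mathbf D^\omega$ for the Cantor set. $C(X,Y)$ is the set of continuous maps $X\to Y$, and $C_p(X,Y)$ is the same set with the topology inherited from the product $Y^X$, the topology of pointwise convergence. Natural numbers are $n\in\omega=\{0,1,2,\dots\}$, and $\mathfrak c=2^\omega$.

## 1. Lifting a convergent sequence from the interval to the Cantor set

Let $X$ be a single point. Then $C_p(X,\mathbf I)=\mathbf I$ and $C_p(X,\mathbf D^\omega)=\mathbf D^\omega$, and the binary map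
$$\beta:\mathbf D^\omega\to\mathbf I,\qquad \beta(x)=\sum_{n\ge 0}2^{-n-1}x_n$$
is continuous and onto. If $X$ is discrete, of any size, then $h\mapsto\beta\circ h$ sends $C_p(X,\mathbf D^\omega)$ continuously onto $C_p(X,\mathbf I)$: given $f$, choose a binary expansion of $f(x)$ for each $x$ separately. Any choice is continuous.

The next simplest space is a convergent sequence $X=\{0,1,2,\dots\}\cup\{\infty\}$. Take
$$f(n)=\tfrac12+\frac{(-1)^n}{2^{n+2}},\qquad f(\infty)=\tfrac12 .$$
The values are $\frac34,\frac38,\frac9{16},\dots$. They converge to $\frac12$ from both sides. Suppose $f=\beta\circ h$ with $h:X\to\mathbf D^\omega$ continuous. If $f(n)>\frac12$, the first digit of $h(n)$ is $1$; if $f(n)<\frac12$, it is $0$. So the first digit of $h(n)$ alternates and cannot converge. The function $f$ has no lift, and $h\mapsto\beta\circ h$ is not onto.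

The trouble is that binary digits leave no freedom near $\frac12$. So use a redundant expansion, in which the ranges of the two possible first digits overlap in an interval:
$$g(x)=\tfrac13\sum_{n\ge0}\left(\tfrac23\right)^n x_n . \tag{1}$$
The map $g:\mathbf D^\omega\to\mathbf I$ is continuous, and $\frac13\sum_n(\frac23)^n=1$. If the first digit is $0$, then $g$ takes values in $[0,\frac23]$; if it is $1$, in $[\frac13,1]$. Between $\frac13$ and $\frac23$ both digits are allowed.

Lift our $f=f_0$ by hand. All its values exceed $\frac13$, so we may put the first digit $h_0=1$ everywhere. The remainder is $f_1=\frac32(f_0-\frac13)$, so that $f_0=\frac13h_0+\frac23f_1$. Its values are $f_1(0)=\frac58$, $f_1(1)=\frac1{16}$, $f_1(2)=\frac{11}{32}$, $\dots$, $f_1(\infty)=\frac14$, all below $\frac23$. So $h_1=0$ is allowed everywhere, and $f_2=\frac32f_1$ has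
$$f_2(0)=\tfrac{15}{16},\quad f_2(1)=\tfrac3{32},\quad f_2(2)=\tfrac{33}{64},\quad f_2(3)=\tfrac{39}{128},\ \dots,\quad f_2(\infty)=\tfrac38 .$$
Now digits must differ: $h_2$ has to be $1$ at the point $0$, where $f_2\ge\frac23$, and $0$ at the points $1$ and $3$, where $f_2\le\frac13$. Elsewhere we are free, so let $h_2$ be the characteristic function of $\{0\}$, or of $X\setminus\{1,3\}$. Both are continuous, and we go on.

At every stage the requirement is the same: a clopen set $W_n$ with
$$\{f_n\ge\tfrac23\}\subset W_n\subset\{f_n>\tfrac13\}. \tag{2}$$
In a convergent sequence this is always possible. If $f_n(\infty)>\frac13$, then $\{f_n>\frac13\}$ is cofinite and contains $\infty$, hence is clopen. Otherwise $\{f_n\ge\frac23\}$ is a finite set of isolated points, again clopen.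

So clopen sets that separate the set where a continuous function is large from the set where it is small give a lift. The question is what happens when clopen sets are known only to be plentiful *locally*.

## 2. Two meanings of zero-dimensionality

A *zero-set* of $X$ is a set $u^{-1}(0)$ with $u\in C(X,\mathbb R)$; its complement is *functionally open*. For $f\in C(X,\mathbf I)$ the sets $\{f\ge\frac23\}$ and $\{f\le \frac13\}$ are zero-sets, of $\max(0,\frac23-f)$ and $\max(0,f-\frac13)$. Finite unions of functionally open sets are functionally open (add the absolute values of the functions), and so are clopen sets.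

**Definition.** $\operatorname{ind}X=0$ means that $X$ is nonempty and has a base of clopen sets. $\dim X=0$ means that $X$ is nonempty and every finite functionally open cover has a finite functionally open refinement whose members are pairwise disjoint.

We use $\dim X=0$ in the following standard form (Engelking, *General Topology*, §6.2).

**Fact 1.** A nonempty $X$ has $\dim X=0$ iff any two disjoint zero-sets $Z_0,Z_1$ are separated by a clopen set $V$, that is, $Z_0\subset V\subset X\setminus Z_1$.

**Proof.** Let $\dim X=0$. The cover $\{X\setminus Z_0,X\setminus Z_1\}$ has a finite refinement by disjoint open sets. Each member is clopen, as its complement is the union of the others. Let $V$ be the union of the members contained in $X\setminus Z_1$. The other members lie in $X\setminus Z_0$, so $Z_0\subset V$, and $V\cap Z_1=\emptyset$.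

Conversely, let $U_1,\dots,U_k$ be a functionally open cover. The zero-sets $X\setminus U_1$ and $X\setminus(U_2\cup\dots\cup U_k)$ are disjoint. Separating them gives a clopen $V_1\subset U_1$ with $V_1\cup U_2\cup\dots\cup U_k=X$. Replace $U_1$ by $V_1$ and treat $U_2$ in the same way, and so on. We get a clopen cover $V_1,\dots,V_k$ with $V_i\subset U_i$, and the sets $V_i\setminus\bigcup_{j<i}V_j$ form the refinement. $\square$

If $\dim X=0$, then $\operatorname{ind}X=0$: for $x$ in an open set $U$ take $f\in C(X,\mathbf I)$ with $f(x)=0$ and $f=1$ off $U$, and separate $f^{-1}(0)$ from $f^{-1}(1)$. The convergent sequence of Section 1 has both properties.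

The known starting point is: if $\dim X=0$, then $C_p(X,\mathbf I)$ is a continuous image of $C_p(X,\mathbf D^\omega)$. The paper "Some criteria for $C_p(X)$ to be an $L\Sigma(\le\omega)$-space" (doi:10.1216/rmj-2013-43-1-373) is the source of the following question.

**Question.** Is $C_p(X,\mathbf I)$ a continuous image of $C_p(X,\mathbf D^\omega)$ for every space $X$ with $\operatorname{ind}X=0$?

The answer is no, with no hypotheses beyond ZFC. These are the two results of the lecture.

**Theorem A.** For every infinite cardinal $\tau$ there is a space $X$ with $\operatorname{ind}X=0$ (moreover locally compact, first countable, locally countable, scattered of height 2, pseudocompact) such that $|C(X,\mathbf I)|>|C(X,\mathbf D^{\tau})|$. Consequently: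

* (i) ($\tau=\omega$) $C_p(X,\mathbf I)$ is not a continuous image of $C_p(X,\mathbf D^\omega)$, which answers the question in the negative.
* (ii) If $Z$ is any space with a clopen base and $w(Z)\le\tau$, and $Z'$ is any space containing a copy of $\mathbf I$, then no map whatsoever sends $C(X,Z)$ onto $C(X,Z')$.

**Theorem B.** For nonempty Tychonoff $X$ the following are equivalent:

1. $\dim X=0$.
2. There is a continuous $g:\mathbf D^\omega\to\mathbf I$ such that the (continuous) map $h\mapsto g\circ h$ from $C_p(X,\mathbf D^\omega)$ to $C_p(X,\mathbf I)$ is onto.
3. Every $f\in C(X,\mathbf I)$ is of the form $g\circ h$ with $h:X\to K$, $g:K\to \mathbf I$ continuous and $K$ zero-dimensional compact.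

Here $w(Z)$ is the weight, the least size of a base. *Scattered* means that every nonempty subspace has an isolated point; *height 2* means that after removing the isolated points of $X$ a nonempty discrete space remains. *Pseudocompact* means that every continuous real function is bounded.

## 3. Composition maps detect exactly $\dim X=0$

**Proof of Theorem B, (1)⇒(2).** This step carries out the construction of Section 1 in general. Take $g$ from (1). The map $h\mapsto g\circ h$ is continuous for pointwise convergence, since its coordinate at $x$ is $h\mapsto g(h(x))$. Let $f=f_0\in C(X,\mathbf I)$. Given $f_n\in C(X,\mathbf I)$, Fact 1 yields a clopen $W_n$ as in (2), because $\{f_n\ge\frac23\}$ and $\{f_n\le\frac13\}$ are disjoint zero-sets. Let $h_n$ be the characteristic function of $W_n$ and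
$$f_{n+1}=\tfrac32\left(f_n-\tfrac13h_n\right).$$
On $W_n$ we have $\frac13<f_n\le1$, so $f_{n+1}=\frac32(f_n-\frac13)\in(0,1]$. Off $W_n$ we have $f_n<\frac23$, so $f_{n+1}=\frac32f_n\in[0,1)$. Hence $f_{n+1}\in C(X,\mathbf I)$. From $f_n=\frac13h_n+\frac23f_{n+1}$ we get, for every $N$,
$$f=\tfrac13\sum_{n<N}\left(\tfrac23\right)^nh_n+\left(\tfrac23\right)^Nf_N .$$
The last term tends to $0$, so $f=g\circ h$ with $h=(h_n)_{n\in\omega}\in C(X,\mathbf D^\omega)$.

**(2)⇒(3).** Take $K=\mathbf D^\omega$.

**(3)⇒(1).** This step pulls a clopen set back from $K$. Let $Z_0=u^{-1}(0)$ and $Z_1=v^{-1}(0)$ be disjoint zero-sets. Then $f=|u|/(|u|+|v|)$ is in $C(X,\mathbf I)$ and $Z_i=f^{-1}(i)$ for $i=0,1$. Write $f=g\circ h$ as in (3). The sets $g^{-1}(0)$ and $g^{-1}(1)$ are disjoint and closed in the zero-dimensional compact space $K$. Cover $g^{-1}(0)$ by finitely many clopen sets missing $g^{-1}(1)$; their union $V$ is clopen with $g^{-1}(0)\subset V\subset K\setminus g^{-1}(1)$. Then $h^{-1}(V)$ is clopen, contains $Z_0$ and misses $Z_1$. By Fact 1, $\dim X=0$. $\blacksquare$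

So for a space with $\operatorname{ind}X=0<\dim X$, no map of the form $h\mapsto g\circ h$ works. But this does not answer the question: a continuous map $C_p(X,\mathbf D^\omega)\to C_p(X,\mathbf I)$ need not be a composition map. Merely making $\dim X$ positive is not enough; we need an obstruction to *all* continuous maps. The crudest one is cardinality.

## 4. What a cardinality obstruction requires

A map into $\mathbf D^\tau$ is continuous iff its coordinates are, and a continuous map into $\mathbf D$ is the same thing as a clopen set. So
$$|C(X,\mathbf D^\tau)|=|C(X,\mathbf D)|^\tau=(\text{number of clopen subsets of }X)^\tau . \tag{3}$$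
We want few clopen sets and many real functions. Two bounds show how large $X$ must be.

If $X$ has a dense subset of infinite size $\delta$, then $|C(X,\mathbf I)|\le\mathfrak c^\delta=2^\delta$, since a continuous function is determined on a dense set. In particular, for separable $X$ we have $|C(X,\mathbf I)|\le\mathfrak c\le|C(X,\mathbf D^\omega)|$, and counting cannot help. (Constant maps already give $|C(X,\mathbf D^\omega)|\ge\mathfrak c$.) Second, if $X$ has $\delta$ isolated points, it has at least $\delta$ clopen sets, so $|C(X,\mathbf D^\omega)|\ge\delta^\omega$.

This suggests the following plan. Build $X$ around a dense set $L$ of isolated points with $|L|\le\kappa$, where $\kappa^\tau=\kappa$, and arrange two things: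

* $C(X,\mathbf I)$ has more than $\kappa$ elements;
* up to a small subset of $L$, every clopen set contains all of $L$ or nothing of it, with "small" chosen so that $L$ has at most $\kappa$ small subsets.

## 5. Cardinals, a linear order, and columns of step functions

**Step 1: cardinals.** We choose the sizes. Put $\lambda_0=\tau$, $\lambda_{n+1}=2^{\lambda_n}$, $\lambda=\sup_n\lambda_n$ and $\kappa=2^\lambda$. The map $G\mapsto(G\cap\lambda_n)_{n\in\omega}$ is injective on subsets of $\lambda$, so
$$2^\lambda\le\prod_n2^{\lambda_n}=\prod_n\lambda_{n+1}\le\lambda^\omega\le\lambda^\lambda=2^\lambda .$$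
Also $\kappa^\lambda=2^{\lambda\cdot\lambda}=\kappa$, and $\omega\le\tau\le\lambda$. Hence
$$\lambda^\omega=\kappa,\qquad\kappa^\omega=\kappa^\tau=\kappa^\lambda=\kappa,\qquad\mathfrak c\le2^\tau=\lambda_1<\kappa. \tag{4}$$
The equality $\lambda^\omega=2^\lambda$ matters most: it will let us produce as many almost disjoint countable subsets of a set of size $\lambda$ as that set has subsets.

**Step 2: a linear order with many points and a small separating set.** This will supply more than $\kappa$ functions on at most $\kappa$ points. Let $\mu$ be the least cardinal with $2^\mu>\kappa$. Then $\mu\le\kappa$ because $2^\kappa>\kappa$. Let $Y=\{0,1\}^\mu$ with the lexicographic linear order, so $|Y|=2^\mu>\kappa$. Let $S$ be the set of those $s\in Y$ that have a last $1$: there is $\alpha<\mu$ with $s(\alpha)=1$ and $s(\beta)=0$ for all $\beta>\alpha$. Such an $s$ is determined by $\alpha$ and its restriction to $\alpha$, and $2^{|\alpha|}\le\kappa$ for $\alpha<\mu$ by minimality of $\mu$. So $|S|\le\sum_{\alpha<\mu}2^{|\alpha|}\le\mu\cdot\kappa=\kappa$. Moreover: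
$$\text{if }y<y'\text{ in }Y,\text{ there is }s\in S\text{ with }y<s\le y'. \tag{5}$$
Indeed, let $\alpha$ be the first place where they differ, so $y(\alpha)=0$ and $y'(\alpha)=1$. Let $s$ agree with $y'$ on $[0,\alpha]$ and be $0$ afterwards. Then $s$ has its last $1$ at $\alpha$. We have $y<s$, because they first differ at $\alpha$, and $s\le y'$, because wherever $s$ differs from $y'$ it is $0$.

A small model is $\omega$ in place of $\mu$. Then $Y=\{0,1\}^\omega$ is uncountable and $S$ is countable. For $y=0111\dots$ and $y'=1000\dots$ nothing lies strictly between, and (5) gives $s=y'$. That is why the second inequality is weak.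

**Step 3: the columns.** We now define the isolated points. For $s\in S$ let $\chi_s:Y\to\{0,1\}$ be the step function with $\chi_s(y)=1$ iff $s\le y$. Put
$$T=\{r\chi_s:r\in\mathbf I,\ s\in S\}\subset\mathbf I^Y,\qquad L=T\times\lambda,\qquad \pi:L\to T,\ \ \pi(t,e)=t .$$
The set $\{t\}\times\lambda$ is the *column* over $t$. The zero function belongs to $T$, since $0\chi_s=0$ for every $s$. We have $|T|\le\mathfrak c\cdot\kappa=\kappa$ and $\lambda\le|L|\le\kappa$. Convergence in $\mathbf I^Y$ is always pointwise.

Note what $T$ looks like: for each $s$ it contains the segment $\{r\chi_s:r\in\mathbf I\}$, and all segments share the endpoint $0$. The segments are connected, and a clopen set will not be able to cut them. The columns have length $\lambda$ to leave room for the combinatorics.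

## 6. Convergent subsets of $L$ and the space of an almost disjoint family

The non-isolated points of $X$ will be limits of countable subsets of $L$. In order that the functions $(t,e)\mapsto t(y)$ extend to them continuously, we use only sets that converge in $\mathbf I^Y$.

**Definition.** $\mathcal C$ is the family of countably infinite $C\subset L$ for which there is $p\in\mathbf I^Y$ such that every neighborhood of $p$ contains $\pi(x)$ for all but finitely many $x\in C$. Since $\mathbf I^Y$ is Hausdorff, $p$ is unique; we write $\ell(C)=p$.

For example, a countably infinite subset of the column over $t$ is in $\mathcal C$ with limit $t$. If $r_n\to r$ are distinct reals in $\mathbf I$, then $\{(r_n\chi_s,0):n\in\omega\}$ is in $\mathcal C$ with limit $r\chi_s$. But if $r_n$ is alternately $0$ and $1$, then $\{(r_n\chi_s,n):n\in\omega\}$ is not in $\mathcal C$, as the values at $y=s$ alternate.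

**Lemma 1.**

* (a) An infinite subset of $C\in\mathcal C$ is in $\mathcal C$ and has the same limit.
* (b) If $C,C'\in\mathcal C$ and $\ell(C)=\ell(C')$, then $C\cup C'\in\mathcal C$, with the same limit.
* (c) $|\mathcal C|\le\kappa$.
* (d) Every infinite subset of $L$ contains a member of $\mathcal C$.

**Proof.** (a) and (b) are immediate from the definition, and $|\mathcal C|\le|L|^\omega\le\kappa^\omega=\kappa$ by (4). For (d), take distinct points $(r_n\chi_{s_n},e_n)$, $n\in\omega$, in the given set. Every sequence in a linear order has a weakly monotone subsequence, so after passing to a subsequence we may assume that $(r_n)$ converges in $\mathbf I$ and $(s_n)$ is weakly monotone in $Y$. For each $y$ the sequence $\chi_{s_n}(y)\in\{0,1\}$ is then monotone in $n$, hence eventually constant. So $(r_n\chi_{s_n})$ converges pointwise, and the set of these points is in $\mathcal C$. $\square$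

**Definition.** A family of infinite sets is *a.d.* (almost disjoint) if distinct members have finite intersection. An a.d. family $\mathcal A\subset\mathcal C$ is called *full* here if every infinite subset of $L$ has infinite intersection with some member of $\mathcal A$.

The example to remember is the family of branches of a tree: for $b\in\{0,1\}^\omega$ let $H_b=\{b|n:n\in\omega\}$ be the set of its finite initial segments. If $b\neq b'$ first differ at $k$, then $H_b\cap H_{b'}=\{b|n:n\le k\}$ is finite. So a countable set carries an a.d. family of size $\mathfrak c$.

**Definition.** For an a.d. family $\mathcal A\subset\mathcal C$ let $X(\mathcal A)=L\cup\mathcal A$ (a disjoint union). Points of $L$ are isolated; basic neighborhoods of $A\in\mathcal A$ are the sets $\{A\}\cup(A\setminus F)$ with $F$ finite.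

If $\mathcal A=\{A\}$, this is a convergent sequence together with isolated points.

**Lemma 2.** Let $\mathcal A$ be full and a.d. Then $X(\mathcal A)$ is Tychonoff, $\operatorname{ind}X(\mathcal A)=0$, and $X(\mathcal A)$ is locally compact, first countable, locally countable, scattered of height 2 and pseudocompact, with $L$ dense.

**Proof.** The set $U=\{A\}\cup(A\setminus F)$ is open, countable and compact, because any neighborhood of $A$ contains all but finitely many of its points. It is also closed: points of $L\setminus U$ are isolated, and for $A'\ne A$ the set $\{A'\}\cup(A'\setminus A)$ is a neighborhood of $A'$ (since $A\cap A'$ is finite) that misses $U$. The singleton $\{x\}$, $x\in L$, is open, and it is closed since $\{A\}\cup(A\setminus\{x\})$ misses it for each $A$. So the given base consists of clopen sets. Distinct points are separated: $x\in L$ and any other point by $\{x\}$ and its complement, $A\neq A'$ by $\{A\}\cup A$ and its complement. A Hausdorff space with a clopen base is Tychonoff, so $\operatorname{ind}X(\mathcal A)=0$. Local compactness, first countability and local countability are visible from the base. Every $A\setminus F$ is nonempty,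 so $L$ is dense and is exactly the set of isolated points. The rest, $\mathcal A$, is nonempty because $\mathcal A$ is full, and it is discrete. A nonempty subspace either meets $L$ or lies in $\mathcal A$, and in both cases it has an isolated point.

For pseudocompactness, let $f$ be a continuous real function that is unbounded. As $L$ is dense, $f$ is unbounded on $L$, so there are distinct $x_n\in L$ with $|f(x_n)|>n$. By fullness some $A\in\mathcal A$ contains infinitely many $x_n$. Then every neighborhood of $A$ contains infinitely many of them, and $f$ is unbounded on every neighborhood of $A$, contradicting continuity at $A$. $\square$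

**Lemma 3.** For every a.d. $\mathcal A\subset\mathcal C$ we have $|C(X(\mathcal A),\mathbf I)|\ge|Y|>\kappa$.

**Proof.** We extend the coordinate functions. For $y\in Y$ put $f_y(t,e)=t(y)$ on $L$ and $f_y(A)=\ell(A)(y)$ for $A\in\mathcal A$. Continuity at $A$ says that $\pi(x)(y)\to\ell(A)(y)$ along $A$, which is convergence of $A$ to $\ell(A)$ in the coordinate $y$. If $y<y'$, take $s$ from (5). Then $f_y(\chi_s,0)=\chi_s(y)=0$ and $f_{y'}(\chi_s,0)=\chi_s(y')=1$. So the functions $f_y$ are distinct. $\square$

**Lemma 4.** Let $W\subset X(\mathcal A)$ be clopen and $B=W\cap L$. Then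
$$\text{for each }A\in\mathcal A\text{, one of the sets }A\cap B,\ A\setminus B\text{ is finite.} \tag{6}$$
Conversely, if $B\subset L$ satisfies (6), then $B=W\cap L$ for a clopen $W$.

**Proof.** If $A\in W$, a neighborhood $\{A\}\cup(A\setminus F)$ lies in $W$, so $A\setminus B\subset F$ is finite. If $A\notin W$, the same argument for the complement shows that $A\cap B$ is finite. Conversely, $W=B\cup\{A:A\setminus B\text{ is finite}\}$ is open, and by (6) its complement $(L\setminus B)\cup\{A:A\cap B\text{ is finite}\}$ is open too. $\square$

So half of the task is done for *every* full a.d. family $\mathcal A\subset\mathcal C$. What remains is to choose $\mathcal A$ so that few sets $B$ satisfy (6).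

## 7. A maximal family that leaves too many clopen sets

The first family to try is a maximal one. By Zorn's lemma $\mathcal C$ has maximal a.d. subfamilies, and they are full.

**Lemma 5.** If $\mathcal M$ is a maximal a.d. subfamily of $\mathcal C$, then $\mathcal M$ is full.

**Proof.** Let $E\subset L$ be infinite and let $C\subset E$ be in $\mathcal C$, by Lemma 1(d). If $C$ had finite intersection with every member of $\mathcal M$, then $C\notin\mathcal M$ (as $C\cap C$ is infinite) and $\mathcal M\cup\{C\}$ would be a larger a.d. subfamily of $\mathcal C$. So $A\cap C$ is infinite for some $A\in\mathcal M$. $\square$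

Is $X(\mathcal M)$ our space? Maximality alone does not suffice. Here is a maximal $\mathcal M$ for which $X(\mathcal M)$ has *more* than $\kappa$ clopen sets.

For $y\in Y$ let $B_y=\{(t,e)\in L:t(y)>\frac12\}$, so that $(r\chi_s,e)\in B_y$ iff $r>\frac12$ and $s\le y$. Let $\mathcal C_1$ be the family of those $C\in\mathcal C$ such that, for every $y$, one of $C\cap B_y$, $C\setminus B_y$ is finite. Every infinite subset of $L$ contains a member of $\mathcal C_1$: in the proof of Lemma 1(d), pass to a further subsequence for which either all $r_n>\frac12$ or all $r_n\le\frac12$. In the second case no point lies in any $B_y$. In the first, the $n$th point lies in $B_y$ iff $\chi_{s_n}(y)=1$, and this is eventually constant in $n$.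

Let $\mathcal M$ be a maximal a.d. subfamily of $\mathcal C_1$. It is maximal in $\mathcal C$ as well. For suppose $C\in\mathcal C$ has finite intersection with every member of $\mathcal M$. Choose $C_1\subset C$ in $\mathcal C_1$. Then $C_1$ has finite intersection with every member of $\mathcal M$, so it is not in $\mathcal M$, and $\mathcal M\cup\{C_1\}$ contradicts maximality in $\mathcal C_1$. By Lemma 4 every $B_y$ is the trace on $L$ of a clopen subset of $X(\mathcal M)$. The sets $B_y$ are distinct: for $y<y'$ and $s$ from (5), the point $(\chi_s,0)$ is in $B_{y'}$ but not in $B_y$. So $X(\mathcal M)$ has at least $2^\mu>\kappa$ clopen sets.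

The failure is instructive. The members of $\mathcal M$ that approach $\frac12\chi_s$ from above lie (up to finite sets) in $B_y$, for $s\le y$, and those that approach it from below lie outside. Both kinds have the *same limit* in $\mathbf I^Y$, but nothing ties them together. The functions $f_y$ see only the limit. So if $A,A'\in\mathcal M$ have $\ell(A)=\ell(A')$ and we replace them by the single set $A\cup A'$, Lemma 1(b) keeps us inside $\mathcal C$ and Lemma 3 still applies. But now a clopen set can no longer contain almost all of $A$ and almost none of $A'$.

The idea, then, is to take any maximal $\mathcal M$ and merge pairs of members with equal limits, enough pairs to defeat every unwanted $B$. There may be $2^\kappa$ sets $B$, too many to treat one at a time. It is enough, however, to treat small pieces of them, sequences of columns and sets of size $\lambda$, and there are only $\kappa$ such pieces. For the bookkeeping we must know that each piece has $\kappa$ members of $\mathcal M$ at its disposal.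

## 8. Each piece meets $\kappa$ members of a maximal family

From now on fix an arbitrary maximal a.d. subfamily $\mathcal M$ of $\mathcal C$. By Lemma 1(c), $|\mathcal M|\le\kappa$.

**Lemma 6.** If $\mathcal H$ is an a.d. family of $\kappa$ countably infinite subsets of $L$, then $\kappa$ many $A\in\mathcal M$ have infinite intersection with some $H\in\mathcal H$.

**Proof.** For each $H$ choose, by Lemma 5, some $A_H\in\mathcal M$ with $A_H\cap H$ infinite. Fix $A$ and consider the $H$ with $A_H=A$. If $H\neq H'$ are two of these, then $A\cap H$ and $A\cap H'$ are infinite with finite intersection, so they are different subsets of $A$. The countable set $A$ has only $\mathfrak c$ subsets, so at most $\mathfrak c$ many $H$ have $A_H=A$. Thus $\kappa=|\mathcal H|\le\mathfrak c\cdot|\{A_H:H\in\mathcal H\}|$. As $\mathfrak c<\kappa$, there are $\kappa$ many different $A_H$. $\square$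

**Lemma 7.** If $P\subset L$ and $|P|=\lambda$, then $\kappa$ many $A\in\mathcal M$ have $A\cap P$ infinite.

**Proof.** The set $\lambda^{<\omega}$ of finite sequences in $\lambda$ has size $\lambda$; identify $P$ with it. The branches $\{b|n:n\in\omega\}$, $b\in\lambda^\omega$, form an a.d. family of countably infinite subsets of $P$. Its size is $\lambda^\omega=\kappa$ by (4). Apply Lemma 6. $\square$

**Lemma 8.** Let $t_n\in T$ (not necessarily distinct), $t_n\to p\in\mathbf I^Y$, and $E_n\subset\lambda$ with $|E_n|=\lambda$. Then $\kappa$ many $A\in\mathcal M$ with $\ell(A)=p$ have infinite intersection with $\bigcup_n\{t_n\}\times E_n$.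

**Proof.** We lay a tree across the columns, with its $n$th level inside the $n$th column. First choose pairwise disjoint $E_n'\subset E_n$ with $|E_n'|=\lambda$: enumerate $\omega\times\lambda$ in type $\lambda$, and at the stage of $(n,\alpha)$ pick a new element of $E_n$ for $E_n'$. This is possible because fewer than $\lambda$ elements have been picked before. Next choose injections $j_n:\lambda^n\to E_n'$. For $b\in\lambda^\omega$ put
$$H_b=\{(t_n,j_n(b|n)):n\in\omega\}\subset\bigcup_n\{t_n\}\times E_n .$$
The second coordinates lie in disjoint sets $E_n'$, so they are distinct. Hence $H_b$ is countably infinite, and as $t_n\to p$, we have $H_b\in\mathcal C$ and $\ell(H_b)=p$. If $(t_n,j_n(b|n))=(t_m,j_m(b'|m))$, then the common second coordinate lies in $E_n'\cap E_m'$, so $n=m$, and injectivity of $j_n$ gives $b|n=b'|n$. For $b\ne b'$ this happens for finitely many $n$ only. So $\{H_b:b\in\lambda^\omega\}$ is an a.d. family of size $\lambda^\omega=\kappa$. By Lemma 6, $\kappa$ many $A\in\mathcal M$ have infinite intersection with some $H_b$. For such $A$ and $b$, Lemma 1(a) gives $\ell(A)=\ell(A\cap H_b)=\ell(H_b)=p$. $\square$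

## 9. Merging pairs with equal limits

**Step 1: the list of tasks.** We list the pieces that have to be treated. Write $[\lambda]^\lambda$ for the family of subsets of $\lambda$ of size $\lambda$.

* A *type I task* is $\big((t_n),(E_n),(t_n'),(E_n')\big)$, where $t_n,t_n'\in T$, both sequences converge to the same $p\in\mathbf I^Y$, and $E_n,E_n'\in[\lambda]^\lambda$ for $n\in\omega$.
* A *type II task* is $\big(P,(E_x)_{x\in P}\big)$, where $P\subset L$, $|P|=\lambda$ and $E_x\in[\lambda]^\lambda$ for $x\in P$.

Type I will tie together columns that converge to the same point. Type II will tie each of $\lambda$ given points to large subsets of columns; in the application $E_x$ will be a subset of the column of $x$ itself. By (4), there are at most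
$$\kappa^\omega\,(2^\lambda)^\omega+\kappa^\lambda\,(2^\lambda)^\lambda=\kappa$$
tasks, and there is at least one (constant sequences $t_n=t_n'=0$, all $E_n=E_n'=\lambda$). Enumerate them, possibly with repetitions, as $\{\theta_\xi:\xi<\kappa\}$.

**Step 2: the recursion.** For each task we choose a pair to be merged. By recursion on $\xi<\kappa$ choose $A_\xi\ne A_\xi'$ in $\mathcal M$, different from all $A_\eta,A_\eta'$ with $\eta<\xi$, as follows.

If $\theta_\xi$ is of type I, require that $\ell(A_\xi)=\ell(A_\xi')=p$, that $A_\xi$ has infinite intersection with $\bigcup_n\{t_n\}\times E_n$, and that $A_\xi'$ has infinite intersection with $\bigcup_n\{t_n'\}\times E_n'$. For each of the two, Lemma 8 offers $\kappa$ candidates.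

If $\theta_\xi$ is of type II, first choose $A_\xi$ with $A_\xi\cap P$ infinite; Lemma 7 offers $\kappa$ candidates. Enumerate $A_\xi\cap P$ injectively as $\{x_n:n\in\omega\}$, with $x_n=(t_n,e_n)$. Then $t_n\to\ell(A_\xi)$. So Lemma 8, applied to $(t_n)$ and $(E_{x_n})$, offers $\kappa$ candidates for $A_\xi'$ with $\ell(A_\xi')=\ell(A_\xi)$ and with infinite intersection with $\bigcup_n\{t_n\}\times E_{x_n}$.

Before each choice fewer than $\kappa$ members of $\mathcal M$ have been used, so the recursion never stops.

**Step 3: the merged family.** We replace the chosen pairs by their unions. Put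
$$\mathcal N=\{A_\xi\cup A_\xi':\xi<\kappa\}\cup\big(\mathcal M\setminus\{A_\xi,A_\xi':\xi<\kappa\}\big),\qquad X=X(\mathcal N).$$
By Lemma 1(b), $\mathcal N\subset\mathcal C$. Members of $\mathcal N$ are unions of one or two members of $\mathcal M$, and different members of $\mathcal N$ use different members of $\mathcal M$. So the intersection of two of them is a union of at most four finite sets, and $\mathcal N$ is a.d. Every member of $\mathcal M$ is contained in a member of $\mathcal N$, so $\mathcal N$ is full because $\mathcal M$ is. Therefore Lemmas 2, 3 and 4 apply to $X$. In particular $X$ has all the topological properties listed in Theorem A, and $|C(X,\mathbf I)|>\kappa$.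

To see a merge at work, return to the maximal family $\mathcal M$ of Section 7 and suppose that it was the one we fixed. Let $s\le y$, let $r_n\to\frac12$ from strictly above and $r_n'\to\frac12$ from strictly below, within $\mathbf I$, and consider the type I task with $t_n=r_n\chi_s$, $t_n'=r_n'\chi_s$ and all $E_n=E_n'=\lambda$. It provides $A_\xi$ with infinite intersection with $B_y$ and $A_\xi'$ with infinite intersection with $L\setminus B_y$. By (6) for $A_\xi\cup A_\xi'$ and Lemma 4, $B_y$ is not the trace of any clopen subset of $X$. The function $f_y$ is not hurt: it is continuous at the merged point, with value $\ell(A_\xi)(y)=\frac12\chi_s(y)=\frac12$.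

## 10. Every clopen set is small or co-small on $L$

**Lemma 9.** $X$ has at most $\kappa$ clopen sets.

**Proof.** Let $W$ be clopen and $B=W\cap L$, so that (6) holds with $\mathcal A=\mathcal N$. For $t\in T$ let $B_t=\{e\in\lambda:(t,e)\in B\}$, and put
$$T_1=\{t\in T:|B_t|=\lambda\},\qquad T_0=\{t\in T:|\lambda\setminus B_t|=\lambda\}.$$
For each $t$ at least one of $B_t$, $\lambda\setminus B_t$ has size $\lambda$, so $T=T_0\cup T_1$.

**Step 1.** *We show that, in total, few points lie on the wrong side:* the sets
$$P_1=\{(t,e)\in L\setminus B:t\in T_1\}\quad\text{and}\quad P_0=\{(t,e)\in B:t\in T_0\}$$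
*have size $<\lambda$.* Suppose $|P_1|\ge\lambda$. Pick $P\subset P_1$ with $|P|=\lambda$ and put $E_x=B_t$ for $x=(t,e)\in P$. Since $t\in T_1$, we have $E_x\in[\lambda]^\lambda$, so $(P,(E_x)_{x\in P})$ is a type II task $\theta_\xi$. The set $A_\xi$ has infinite intersection with $P\subset L\setminus B$. With the enumeration $x_n=(t_n,e_n)$ of $A_\xi\cap P$ used in the recursion, $A_\xi'$ has infinite intersection with $\bigcup_n\{t_n\}\times B_{t_n}\subset B$. So $A_\xi\cup A_\xi'\in\mathcal N$ has infinite intersection with both $B$ and $L\setminus B$, contradicting (6). The same argument for $X\setminus W$, whose trace is $L\setminus B$ and for which $T_0$ and $T_1$ change roles, shows that $|P_0|<\lambda$.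

**Step 2.** *We show that no column is split into two large parts: $T_0\cap T_1=\emptyset$.* If $t\in T_0\cap T_1$, then $\{t\}\times(\lambda\setminus B_t)$ is a subset of $P_1$ of size $\lambda$, contradicting Step 1.

**Step 3.** *We show that all columns are on the same side: $T=T_1$ or $T=T_0$.* First, there are no sequences $t_n\in T_1$ and $t_n'\in T_0$ that converge to the same point of $\mathbf I^Y$. Otherwise put $E_n=B_{t_n}$ and $E_n'=\lambda\setminus B_{t_n'}$. This is a type I task $\theta_\xi$. Then $A_\xi$ has infinite intersection with $\bigcup_n\{t_n\}\times B_{t_n}\subset B$ and $A_\xi'$ has infinite intersection with $\bigcup_n\{t_n'\}\times(\lambda\setminus B_{t_n'})\subset L\setminus B$. So $A_\xi\cup A_\xi'\in\mathcal N$ contradicts (6).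

Now fix $s\in S$ and let $J_i=\{r\in\mathbf I:r\chi_s\in T_i\}$ for $i=0,1$. Since $T=T_0\cup T_1$ and by Step 2, $J_0$ and $J_1$ partition $\mathbf I$. Each is closed: if $r_n\to r$ with all $r_n\in J_i$ but $r\in J_{1-i}$, then the sequence $(r_n\chi_s)$ in $T_i$ and the constant sequence $r\chi_s$ in $T_{1-i}$ both converge to $r\chi_s$, which we have just excluded. Since $\mathbf I$ is connected, one of $J_0,J_1$ is empty. So all $r\chi_s$, $r\in\mathbf I$, lie in the same $T_i$ as $0\chi_s=0$. The point $0$ is common to all segments, and $s$ was arbitrary, so $T=T_i$ for one $i$.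

**Step 4.** *We count.* If $T=T_1$, then $L\setminus B=P_1$ has size $<\lambda$. If $T=T_0$, then $B=P_0$ has size $<\lambda$. A nonempty subset of $L$ of size $<\lambda$ is the range of a map $\lambda\to L$, so there are at most $\kappa^\lambda=\kappa$ subsets of $L$ of size $<\lambda$, and hence at most $\kappa$ possible sets $B$. Finally $B$ determines $W$: as $L$ is dense and $W$ is open and closed, $W=\overline{W\cap L}=\overline B$. So there are at most $\kappa$ clopen sets. $\square$

## 11. Comparing the two function spaces

**Proof of Theorem A.** The topological properties of $X$ were obtained in Section 9, Step 3. By (3), Lemma 9, (4) and Lemma 3,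
$$|C(X,\mathbf D^\tau)|=|C(X,\mathbf D)|^\tau\le\kappa^\tau=\kappa<|C(X,\mathbf I)| .$$

(i) For $\tau=\omega$ this gives $|C(X,\mathbf D^\omega)|<|C(X,\mathbf I)|$, so no map at all, continuous or not, sends $C_p(X,\mathbf D^\omega)$ onto $C_p(X,\mathbf I)$.

(ii) *We first embed $Z$ in $\mathbf D^\tau$.* If $Z$ is empty, then $C(X,Z)=\emptyset$ while $C(X,Z')\neq\emptyset$, and there is nothing to prove. Otherwise let $\mathcal U$ be a base of $Z$ with $|\mathcal U|\le\tau$, and let $\mathcal V$ be a clopen base. For each pair $(U_1,U_2)\in\mathcal U^2$ for which some $V\in\mathcal V$ satisfies $U_1\subset V\subset U_2$, choose one such $V$. The chosen sets form a base: given $z$ in an open set $O$, find $U_2\in\mathcal U$ with $z\in U_2\subset O$, then $V\in\mathcal V$ with $z\in V\subset U_2$, then $U_1\in\mathcal U$ with $z\in U_1\subset V$. The set chosen for $(U_1,U_2)$ contains $z$ and lies in $O$. So $Z$ has a clopen base $\{V_\alpha:\alpha<\tau\}$, with repetitions allowed. Let $\varepsilon:Z\to\mathbf D^\tau$ be given by $\varepsilon(z)(\alpha)=1$ iff $z\in V_\alpha$. It is continuous because the $V_\alpha$ are clopen and injective because $Z$ is Hausdorff.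 It is an embedding because $\varepsilon(V_\alpha)=\varepsilon(Z)\cap\{x\in\mathbf D^\tau:x(\alpha)=1\}$. Therefore $k\mapsto\varepsilon\circ k$ is an injection of $C(X,Z)$ into $C(X,\mathbf D^\tau)$, and $|C(X,Z)|\le\kappa$. On the other side, the copy of $\mathbf I$ in $Z'$ gives $|C(X,Z')|\ge|C(X,\mathbf I)|>\kappa$. So no map sends $C(X,Z)$ onto $C(X,Z')$. $\blacksquare$

By Theorem B, necessarily $\dim X>0$. One can also point at two disjoint zero-sets that no clopen set separates. Take $s\in S$ and $y=s$, and consider $f_y^{-1}(1)\supset\{\chi_s\}\times\lambda$ and $f_y^{-1}(0)\supset\{0\}\times\lambda$. If a clopen $W$ contained the first set and missed the second, then in the notation of Lemma 9 we would have $B_{\chi_s}=\lambda$ and $B_0=\emptyset$, so $\chi_s\in T_1$ and $0\in T_0$. This contradicts Steps 2 and 3 there.
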